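\title{Height one primes and the center of an enveloping algebra in prime characteristic}

\begin{abstract}
Let $L$ be a finite dimensional Lie algebra over a field of characteristic $p>0$. We prove that every height one prime ideal of the enveloping algebra $U(L)$ is generated by a semi-invariant. It follows that if $[L,L]=L$, then every height one prime of $U(L)$ is generated by a central element and the center of $U(L)$ is factorial, as had been conjectured. For arbitrary $L$ we obtain an exact sequence that embeds the divisor class group of the center in the finite group of weights of semi-invariants, with cokernel given by the ramification of $U(L)$ over its center. The proof lifts the greatest common divisor of the symbols of a height one prime order by order along the Rees ring. The obstructions are \v{C}ech classes; a determinant over the center kills their Frobenius powers, and Frobenius is injective on them.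
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The problem and the results}

Throughout, $F$ is an arbitrary field of characteristic $p>0$, $L$ is a finite dimensional Lie algebra over $F$, $U=U(L)$ is its universal enveloping algebra and $Z=Z(U)$ is the center of $U$. Ideals are two-sided. An ideal $P\ne U$ is \emph{prime} if $AB\subset P$ implies $A\subset P$ or $B\subset P$ for ideals $A,B$. Since $U$ is a domain, $0$ is prime, and a \emph{height one prime} is a minimal nonzero prime ideal. A commutative domain is \emph{factorial} if it has unique factorization.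

If $L$ is abelian, then $U=Z$ is a polynomial ring: it is factorial, and its height one primes are generated by the irreducible polynomials. In general $U$ is a deformation of the polynomial ring $S(L)$ and, because $p>0$, a finite module over $Z$ (Section~\ref{sec:rees}). One may therefore ask whether the height one primes of $U$ are still generated by one element, whether this element can be taken in $Z$, and whether $Z$ is still factorial. The problem treated in this paper is the following conjecture from \cite{CSC}, which we prove.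

\begin{theorem}\label{thm:B}
If $[L,L]=L$, then every height one prime of $U(L)$ is generated by a central element, and $Z(U(L))$ is factorial.
\end{theorem}

To see the role of the hypothesis, call $0\ne a\in U$ a \emph{semi-invariant of weight $\lambda$} if $\lambda\colon L\to F$ is linear and $[x,a]=\lambda(x)a$ for all $x\in L$. The nonzero central elements are the semi-invariants of weight $0$. From $xa=a(x+\lambda(x))$ and $ax=(x-\lambda(x))a$ we get $aU=Ua$; conversely, every $a\ne0$ with $aU=Ua$ is a semi-invariant (Lemma~\ref{lem:symbol}). So an ideal is principal on both sides with the same generator exactly when it is generated by a semi-invariant. Finally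
$$\lambda([x,y])\,a=[x,[y,a]]-[y,[x,a]]=0,$$
so weights vanish on $[L,L]$, and for $[L,L]=L$ all semi-invariants are central. This suggests the right statement for arbitrary $L$, from which Theorem~\ref{thm:B} follows in a few lines.

\begin{theorem}\label{thm:A}
Every height one prime $P$ of $U(L)$ has the form $P=aU=Ua$ with $a$ a semi-invariant.
\end{theorem}

Theorem~\ref{thm:A} also measures how far the conclusions of Theorem~\ref{thm:B} are from holding in general. The ring $Z$ is a noetherian normal domain (Corollary~\ref{cor:normal}). Its divisor class group $\mathrm{Cl}(Z)$ is the free abelian group $\mathrm{Div}(Z)$ on the height one primes of $Z$ modulo the divisors of nonzero elements of the fraction field, and $Z$ is factorial if and only if $\mathrm{Cl}(Z)=0$. For a height one prime $\mathfrak q$ of $Z$, the localization $U_{\mathfrak q}=(Z\setminus\mathfrak q)^{-1}U$ has exactly one nonzero prime ideal $J_{\mathfrak q}$, and $\mathfrak qU_{\mathfrak q}=J_{\mathfrak q}^{\,e_{\mathfrak q}}$ for a unique $e_{\mathfrak q}\ge1$, the \emph{ramification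 index} (Proposition~\ref{prop:local}).

\begin{theorem}\label{thm:C}
Let $\Lambda$ be the set of weights of semi-invariants of $U(L)$. Then $\Lambda$ is a finite elementary abelian $p$-group, $e_{\mathfrak q}\in\{1,p\}$ for every height one prime $\mathfrak q$ of $Z$, and there is an exact sequence
$$0\longrightarrow \mathrm{Cl}(Z)\longrightarrow\Lambda\longrightarrow\bigoplus_{\mathfrak q}\mathbb Z/e_{\mathfrak q}\longrightarrow 0 .$$
Hence all height one primes of $U$ are centrally generated if and only if $\Lambda=0$; and $Z$ is factorial if and only if $|\Lambda|=p^{\rho}$, where $\rho$ is the (finite) number of $\mathfrak q$ with $e_{\mathfrak q}=p$.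
\end{theorem}

The next two examples show that each conclusion of Theorem~\ref{thm:B} can fail when $[L,L]\ne L$, and they realize the two extreme cases of the exact sequence.

\begin{example}\label{ex:two}
Let $L=Fh\oplus Fx$ with $[h,x]=x$. Then $U=\bigoplus_{a\ge0}F[h]x^a$, with $[h,g(h)x^a]=a\,g(h)x^a$ and $x\,g(h)=g(h-1)x$. So $\sum g_a(h)x^a$ is central if and only if $g_a=0$ for $p\nmid a$ and $g_a(h-1)=g_a(h)$ for all $a$. The last condition means $g_a\in F[h^p-h]$: the second highest coefficient shows $p\mid\deg g_a$, and one subtracts a multiple of $(h^p-h)^{\deg g_a/p}$ and inducts. Thus $Z=F[h^p-h,x^p]$ is factorial. The ideal $xU$ is prime, because $U/xU=F[h]$, and $xU\cap Z=x^pZ=:\mathfrak q$; so $xU$ has height one and $J_{\mathfrak q}=xU_{\mathfrak q}$ by Proposition~\ref{prop:primes}. It is not centrally generated: $xU=zU$ forces $x\in F^*z$, since the units of $U$ are the scalars. A weight vanishes on $x$ and its value on $h$ is an eigenvalue of $\operatorname{ad}h$, so lies in $\mathbb F_p$; the powers of $x$ give all these values. Hence $\Lambda\cong\mathbb Z/p$,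 while $\mathfrak qU_{\mathfrak q}=(xU_{\mathfrak q})^p$ gives $e_{\mathfrak q}=p$. The exact sequence reads $0\to0\to\mathbb Z/p\to\mathbb Z/p\to0$.
\end{example}

\begin{example}\label{ex:three}
Let $L=Fh\oplus Fx\oplus Fy$ with $[h,x]=x$, $[h,y]=-y$, $[x,y]=0$. Now $U=\bigoplus F[h]x^ay^b$ and $\operatorname{ad}h$ acts on $F[h]x^ay^b$ by $a-b$. The computation of Example~\ref{ex:two} shows that $Z$ is the span of the $g\,x^ay^b$ with $g\in F[h^p-h]$ and $a\equiv b \pmod p$, a subring of the polynomial ring $F[h^p-h,x,y]$. The element $xy$ is irreducible in $Z$ because $x,y\notin Z$; it divides $x^py^p$ but neither $x^p$ nor $y^p$. So $Z$ is not factorial. As before $\Lambda\cong\mathbb Z/p$, and Theorem~\ref{thm:C} gives $\mathrm{Cl}(Z)\cong\mathbb Z/p$ and $\rho=0$.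
\end{example}

\subsection*{The method}

Let $P$ be a height one prime and $\operatorname{gr}P\subset S=S(L)$ the ideal of its symbols. Write $\operatorname{gr}P=f\mathfrak d$ with $f$ the greatest common divisor. Theorem~\ref{thm:A} amounts to $\mathfrak d=S$. All we know at first is that the zero set of $\mathfrak d$ has codimension at least two.

We view $U$ as a one-parameter deformation of $S$, the Rees ring $R$ with $R/tR=S$ and $R/(t-1)R=U$, and $P$ as an ideal $M$ of $R$ with $M/tM=f\mathfrak d$. Off the zero set of $\mathfrak d$, the element $f$ generates $M/tM$. The proof has three parts.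
\begin{enumerate}
\item \emph{Torsion} (Sections~\ref{sec:primes} and \ref{sec:torsion}). The ideal $P$ has a finite free resolution over $U$. Determinants can only be taken over $Z$, where $U$ has rank $\delta$, a power of $p$. The outcome is that $P^{\delta}$, not $P$, agrees in codimension one with $cU$ for a central $c$.
\item \emph{Formal lifting} (Sections~\ref{sec:cech} and \ref{sec:lift}). Off the zero set of $\mathfrak d$, the generator $f$ lifts to $M/t^nM$ for every $n$. This is the heart of the proof, and the place where a statement about a $p$-power of $P$ becomes a statement about $P$.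
\item \emph{Extension} (Section~\ref{sec:end}). A depth estimate for $M$ and local duality show that a section which lifts to all orders extends across a set of codimension two. Hence $f\in f\mathfrak d$.
\end{enumerate}

The mechanism of the second part is visible in a commutative model in two variables. Let $S=F[x,y]$, and let $S_x,S_y\subset S_{xy}$ be its localizations. All of them have bases of Laurent monomials $x^ay^b$; we have $S_x\cap S_y=S$, and $S_x+S_y$ is spanned by the monomials in which $a,b$ are not both negative. For a power series $g$ in $t$ let $\bar g$ be its constant term. Consider a module that is free of rank one over $S_x[[t]]$ on $s_1$ and over $S_y[[t]]$ on $s_2$, glued by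
$$s_2=s_1(1+t^ng),\qquad g\in S_{xy}[[t]],\quad n\ge1 .$$
The generators agree modulo $t^n$. Replacing $s_i$ by $s_i(1-t^nw_i)$ with $w_1\in S_x$, $w_2\in S_y$ replaces $\bar g$ by $\bar g-w_2+w_1$; so we can make them agree modulo $t^{n+1}$ as soon as $\bar g\in S_x+S_y$. Suppose now that the $p$-th power of the module is trivial, that is, $(1+t^ng)^p=u_1^{-1}u_2$ with units $u_1$ of $S_x[[t]]$ and $u_2$ of $S_y[[t]]$. In characteristic $p$ this reads
$$u_2=u_1\,(1+t^{np}g^p).$$
The coefficients of $t^k$, $k<np$, in $u_1$ and $u_2$ coincide, so they lie in $S_x\cap S_y=S$. Let $u\in S[t]$ be the common truncation. Since $\bar u=\bar u_1=\bar u_2$, it is a unit in both power series rings, and $u^{-1}u_i=1+t^{np}v_i$. The coefficient of $t^{np}$ gives $\bar g^{\,p}=\bar v_2-\bar v_1\in S_x+S_y$. But $(\sum c_{ab}x^ay^b)^p=\sum c_{ab}^px^{pa}y^{pb}$, so $\bar g^{\,p}$ involves a monomial with both exponents negative if and only if $\bar g$ does. Hence $\bar g\in S_x+S_y$, and the generators can be improved.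

Two features carry over. First, the $p$-th power is seen only at order $t^{np}$, far beyond the order $t^{n}$ to which the $s_i$ agree; so the $s_i$ must be honest local generators, not classes modulo $t^{n+1}$. Second, the argument rests on $(1+t^ng)^p=1+t^{np}g^p$ and on the injectivity of Frobenius on $S_{xy}/(S_x+S_y)$. In $R$ the $s_i$ do not commute with $g$. Conjugation by $s_i$ turns out to be, to high order, the translation $x\mapsto x+\lambda(x)$ by a character $\lambda$ of $L$, and after correcting by this translation the power formula survives (Lemma~\ref{lem:twisted}). If $[L,L]=L$, then $\lambda=0$; a reader interested only in Theorem~\ref{thm:B} may take $\tau=\mathrm{id}$ in Section~\ref{sec:lift}.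

If $L=0$, then $U=Z=F$ and there is nothing to prove. From now on $N=\dim L\ge1$, and $x_1,\dots,x_N$ is a basis of $L$.

\section{Symbols, a central polynomial ring, and the Rees ring}\label{sec:rees}

\subsection*{Symbols}
Let $U_{\le n}$ be the span of the products of at most $n$ elements of $L$. By the Poincar\'e--Birkhoff--Witt theorem, $\operatorname{gr}U=\bigoplus U_{\le n}/U_{\le n-1}$ is the polynomial ring $S=S(L)=F[x_1,\dots,x_N]$. For $0\ne u\in U$ let $\deg u$ be the least $n$ with $u\in U_{\le n}$, and let the \emph{symbol} $\bar u\in S$ be the class of $u$ in $U_{\le n}/U_{\le n-1}$; put $\deg0=-\infty$. As $S$ is a domain, symbols are multiplicative and degrees are additive; hence $U$ is a domain with unit group $F^*$. If $\bar u=\bar v$, then $\deg(u-v)<\deg u$. For an ideal $I$ of $U$, the span $\operatorname{gr}I$ of the symbols of its nonzero elements is a homogeneous ideal of $S$, and its nonzero homogeneous elements are exactly these symbols.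

\begin{lemma}\label{lem:symbol}
\begin{enumerate}
\item[(a)] If $0\ne a\in U$ and $Ua\subset aU$, then $a$ is a semi-invariant.
\item[(b)] Let $I$ be an ideal of $U$ with $\operatorname{gr}I=fS$, $f\neq0$ homogeneous, and let $a\in I$ have symbol $f$. Then $I=aU=Ua$, and $a$ is a semi-invariant.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $0\ne x\in L$ write $xa=ax'$. Comparing degrees and symbols gives $\deg x'=1$ and $\bar x'=x$, so $x'=x+\lambda(x)$ with $\lambda(x)\in F$. Then $[x,a]=\lambda(x)a$, and $\lambda$ is linear because the left side is linear in $x$.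

(b) A nonzero $u\in I$ has symbol $f\bar v$ for some $v\in U$, and $u-av$, $u-va\in I$ have smaller degree. By induction on the degree, $u\in aU$ and $u\in Ua$. Now apply (a).
\end{proof}

\subsection*{A central polynomial ring}
In an associative algebra of characteristic $p$, $\operatorname{ad}u$ is the difference of two commuting operators, left and right multiplication by $u$, so $(\operatorname{ad}u)^p=\operatorname{ad}(u^p)$. The operators $(\operatorname{ad}x_i)^{p^j}$, $j\ge0$, on the finite dimensional space $L$ are linearly dependent. So some element $x_i^{p^k}+\sum_{j<k}a_jx_i^{p^j}$ commutes with $L$ and is central in $U$. Its $p$-th power has the same shape with $k+1$ in place of $k$. Hence there are a power $q$ of $p$, independent of $i$, and central elements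
$$z_i=x_i^{q}+\sum_{p^j<q}a_{ij}\,x_i^{p^j},\qquad a_{ij}\in F,\quad i=1,\dots,N .$$
Write $x^\alpha=x_1^{\alpha_1}\cdots x_N^{\alpha_N}$. The symbols $x^{\alpha+q\beta}$ of the products $x^\alpha z^\beta$ with $0\le\alpha_i<q$ run once through all monomials of $S$. Therefore
\begin{equation}\label{eq:basis}
\text{the }x^\alpha z^\beta\text{ with }0\le\alpha_i<q\text{ and }|\alpha|+q|\beta|\le n\text{ form a basis of }U_{\le n}.
\end{equation}
So $Z_0=F[z_1,\dots,z_N]$ is a polynomial ring and $U$ is free of rank $q^N$ over it. Consequently $Z\supset Z_0$ is a noetherian domain, finite over $Z_0$, and $U$ is a finite $Z$-module. The ring $D=U\otimes_{Z_0}\operatorname{Frac}Z_0$ is a domain of finite dimension over a field, hence a division ring. Its center is $K=\operatorname{Frac}Z$, we have $D=U\otimes_ZK$ and $U\cap K=Z$. Put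
$$\delta=[D:K].$$
From $\delta\cdot[K:\operatorname{Frac}Z_0]=q^N$ we see that \emph{$\delta$ is a power of $p$}. We shall also use that
\begin{equation}\label{eq:meets}
\text{every nonzero ideal of $U$ contains a nonzero element of $Z_0$.}
\end{equation}
Indeed, a nonzero element $u$ of the ideal satisfies a monic equation over $Z_0$ by the Cayley--Hamilton theorem; in such an equation of least degree the constant term is nonzero, as $U$ is a domain, and it lies in the ideal.

\subsection*{The Rees ring}
Let $t$ be a central variable and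
$$R=\bigoplus_{n\ge0}U_{\le n}\,t^n\subset U[t].$$
This is a graded domain with $R_0=F$. For $0\ne u\in U$ put $\tilde u=ut^{\deg u}\in R$, and put $\tilde0=0$. Then $R_1=\tilde L\oplus Ft$ generates $R$, and $\tilde x\tilde y-\tilde y\tilde x=t\,\widetilde{[x,y]}$ for $x,y\in L$. Moreover
$$R/tR=S,\qquad R/(t-1)R=U,\qquad R[t^{-1}]=U[t^{\pm1}],\qquad [R,R]\subset tR,$$
the last because $S$ is commutative. For $r$ in $R$ or in a localization of $R$ we write $\bar r$ for its class modulo $t$; the class of $\tilde u$ is the symbol of $u$.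

All commutative algebra will be done over the central subring $C=F[t,\tilde z_1,\dots,\tilde z_N]$. Since $x^\alpha z^\beta t^n=\tilde x^\alpha\tilde z^\beta t^{\,n-|\alpha|-q|\beta|}$, statement \eqref{eq:basis} says that $C$ is a polynomial ring and that $R$ is free over $C$ on the monomials $\tilde x^\alpha$, $0\le\alpha_i<q$. In particular $R$ is noetherian, $C\cap tR=tC$, and
$$\bar C:=C/tC=F[x_1^q,\dots,x_N^q]\subset S,\qquad C[t^{-1}]=Z_0[t^{\pm1}].$$
For $u\in S$ we have $u^q\in\bar C$. If $\mathfrak p$ is a prime of $S$, then $u\in\mathfrak p$ if and only if $u^q\in\mathfrak p\cap\bar C$. Together with lying over this gives: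
\begin{equation}\label{eq:homeo}
\begin{array}{l}
\mathfrak p\mapsto\mathfrak p\cap\bar C\text{ is a bijection }\operatorname{Spec}S\to\operatorname{Spec}\bar C\text{ that preserves and reflects}\\
\text{inclusions, and }S_{\mathfrak p}=(\bar C\setminus\mathfrak p)^{-1}S.
\end{array}
\end{equation}

\section{Height one primes of $U$ and of $Z$}\label{sec:primes}

We compare the height one primes of $U$ with those of $Z$ by localizing at the latter. The localized rings have an ideal theory as simple as that of a discrete valuation ring. The reason is the following substitute for normality, which $U$ inherits from the factoriality of $S$.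

\begin{lemma}\label{lem:maximal}
Let $I\ne0$ be an ideal of $U$ and $x\in D$. If $xI\subset I$ or $Ix\subset I$, then $x\in U$.
\end{lemma}

\begin{proof}
The two cases are symmetric; let $xI\subset I$. Fix $0\ne c\in I\cap Z$ by \eqref{eq:meets}, put $b=xc\in I$, and induct on $\deg b$. If $b=0$, then $x=0$. Otherwise $x^kc\in I\subset U$ and $b^k=(x^kc)\,c^{k-1}$ for all $k\ge1$, so $\bar c^{\,k-1}$ divides $\bar b^{\,k}$ in $S$. If an irreducible polynomial has multiplicities $\mu$ in $\bar c$ and $\mu'$ in $\bar b$, then $(k-1)\mu\le k\mu'$ for all $k$, so $\mu\le\mu'$. Hence $\bar b=\bar c\,\bar u$ for some $u\in U$, the quotient of two homogeneous polynomials being homogeneous. Now $(x-u)I\subset I$ and $\deg((x-u)c)=\deg(b-uc)<\deg b$. By induction $x-u\in U$.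
\end{proof}

\begin{corollary}\label{cor:normal}
$Z$ is integrally closed.
\end{corollary}

\begin{proof}
Let $x\in K$ be integral over $Z$. Then $Z[x]$ is a finite $Z$-module, so $cZ[x]\subset Z$ for some $0\ne c\in Z$. The ideal $I=U\cdot cZ[x]$ of $U$ satisfies $xI\subset I$, so $x\in U\cap K=Z$.
\end{proof}

Recall that in a noetherian normal domain the localizations at height one primes are discrete valuation rings and their intersection is the ring itself.

\begin{proposition}\label{prop:local}
Let $\mathfrak q$ be a height one prime of $Z$. The ring $U_{\mathfrak q}$ has exactly one nonzero prime ideal $J_{\mathfrak q}$, namely its Jacobson radical. There is a $U_{\mathfrak q}$-subbimodule $J_{\mathfrak q}^{-1}$ of $D$ with $J_{\mathfrak q}^{-1}J_{\mathfrak q}=J_{\mathfrak q}J_{\mathfrak q}^{-1}=U_{\mathfrak q}$, and every nonzero ideal of $U_{\mathfrak q}$ is $J_{\mathfrak q}^{\,n}$ for a unique $n\ge0$.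
\end{proposition}

\begin{proof}
Let $V=Z_{\mathfrak q}$, with uniformizer $\pi$, and $O=U_{\mathfrak q}$, a finite torsion-free, hence free, $V$-module. Lemma~\ref{lem:maximal} passes to $O$:
\begin{equation}\label{eq:star}
\{x\in D: xI\subset I\}=O=\{x\in D: Ix\subset I\}\quad\text{for every nonzero ideal $I$ of $O$.}
\end{equation}
Indeed, let $xI\subset I$. The $Z$-module $I\cap U$ is finitely generated and $x(I\cap U)\subset I=(I\cap U)_{\mathfrak q}$, so $zx(I\cap U)\subset I\cap U$ for some $z\in Z\setminus\mathfrak q$; thus $zx\in U$.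

\emph{Nonzero primes are maximal.} By \eqref{eq:meets} a nonzero prime contains a power of the central element $\pi$, hence $\pi$. Its quotient ring is a prime algebra of finite dimension over $V/\pi V$, so it is simple. Conversely, a maximal ideal $\mathfrak M$ contains $\pi$: the ideal $\pi(O/\mathfrak M)$ of the simple ring $O/\mathfrak M$ is proper by Nakayama's lemma, so it is zero. As $O/\pi O$ is artinian, it has finitely many maximal ideals and their intersection is nilpotent; so some product of maximal ideals of $O$ lies in $\pi O$.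

\emph{Maximal ideals are invertible.} Let $\mathfrak M$ be maximal. If $x\mathfrak M\subset O$, then $(\mathfrak Mx)\mathfrak M\subset\mathfrak M$, so $\mathfrak Mx\subset O$ by \eqref{eq:star}, and symmetrically. Put
$$\mathfrak M^{-1}=\{x\in D:x\mathfrak M\subset O\}=\{x\in D:\mathfrak Mx\subset O\},$$
an $O$-bimodule containing $O$. We claim $\mathfrak M^{-1}\ne O$. Let $\mathfrak M_1\cdots\mathfrak M_k\subset\pi O$ be a product of maximal ideals with $k$ minimal. As $\mathfrak M\supset\pi O$ is prime, $\mathfrak M=\mathfrak M_i$ for some $i$. With $B=\mathfrak M_1\cdots\mathfrak M_{i-1}$ and $B'=\mathfrak M_{i+1}\cdots\mathfrak M_k$ (empty products are $O$),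
$$B\cdot(\mathfrak M\,\pi^{-1}B'B)=\pi^{-1}(B\mathfrak MB')B\subset B,$$
so $\mathfrak M\,\pi^{-1}B'B\subset O$ by \eqref{eq:star}, that is, $\pi^{-1}B'B\subset\mathfrak M^{-1}$. If $\mathfrak M^{-1}=O$, then $B'B\subset\pi O$ is a product of $k-1$ maximal ideals, against the choice of $k$. Now $\mathfrak M^{-1}\mathfrak M$ and $\mathfrak M\mathfrak M^{-1}$ are ideals of $O$ containing $\mathfrak M$; if one of them were $\mathfrak M$, then \eqref{eq:star} would give $\mathfrak M^{-1}\subset O$. So both equal $O$.

\emph{Every nonzero ideal is a product of maximal ideals.} If $0\ne I\subset\mathfrak M$, then $I\subset\mathfrak M^{-1}I\subset O$, the first inclusion is strict by \eqref{eq:star}, and $I=\mathfrak M(\mathfrak M^{-1}I)$. Noetherian induction applies.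

\emph{Maximal ideals commute.} For $\mathfrak M\ne\mathfrak N$ let $B=\mathfrak M^{-1}(\mathfrak M\cap\mathfrak N)\subset O$. Then $\mathfrak MB=\mathfrak M\cap\mathfrak N\subset\mathfrak N$ and $\mathfrak M\not\subset\mathfrak N$, so $B\subset\mathfrak N$ and $\mathfrak M\cap\mathfrak N\subset\mathfrak M\mathfrak N$. Hence $\mathfrak M\mathfrak N=\mathfrak M\cap\mathfrak N=\mathfrak N\mathfrak M$.

\emph{There is only one maximal ideal.} Let $\mathfrak M_1,\dots,\mathfrak M_r$ be the distinct maximal ideals and $\pi O=\prod\mathfrak M_i^{e_i}$. Each $\mathfrak M_i$ is a prime containing $\pi O$, so all $e_i\ge1$. The ideals $\mathfrak M_i^{ke_i}$ commute and are pairwise comaximal, so $O/\pi^kO\cong\prod_iO/\mathfrak M_i^{ke_i}$, compatibly in $k$. Hence $\hat O=\varprojlim O/\pi^kO$ is a product of $r$ nonzero rings and contains $r$ nonzero orthogonal central idempotents. Since $O$ is finite free over $V$, $\hat O=O\otimes_V\hat V$ is a subring of $\hat O[\pi^{-1}]=D\otimes_K\hat K$ with $\hat K=\operatorname{Frac}\hat V$, and the idempotents stay central there.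 As $D$ is central simple over $K$, the ring $D\otimes_K\hat K$ is simple and its only nonzero central idempotent is $1$. So $r=1$.

The Jacobson radical of $O$ contains $\pi$ by Nakayama's lemma, and that of the artinian ring $O/\pi O$ is the intersection of its maximal ideals; so $J_{\mathfrak q}=\mathfrak M_1$ is the radical. If $J_{\mathfrak q}^{\,n}=J_{\mathfrak q}^{\,n+k}$, invertibility gives $O=J_{\mathfrak q}^{\,k}$, so $k=0$.
\end{proof}

Besides the ramification index $e_{\mathfrak q}$, defined by $\mathfrak qU_{\mathfrak q}=J_{\mathfrak q}^{\,e_{\mathfrak q}}$, let $\ell_{\mathfrak q}$ be the length of the $Z_{\mathfrak q}$-module $U_{\mathfrak q}/J_{\mathfrak q}$.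

\begin{lemma}\label{lem:el}
$e_{\mathfrak q}\ell_{\mathfrak q}=\delta$.
\end{lemma}

\begin{proof}
Write $O=U_{\mathfrak q}$, $J=J_{\mathfrak q}$. The maps $X\mapsto J^iX$ and $Y\mapsto(J^{-1})^iY$ are mutually inverse, inclusion preserving bijections between the left $O$-modules $X$ with $J\subset X\subset O$ and the left $O$-modules $Y$ with $J^{i+1}\subset Y\subset J^i$. So $J^i/J^{i+1}$ and $O/J$ have the same length over $O$. Since $O/J$ is simple artinian, $O$ has only one simple left module up to isomorphism, so their lengths over $Z_{\mathfrak q}$ agree as well. Hence $e_{\mathfrak q}\ell_{\mathfrak q}$ is the length of $O/\mathfrak qO$, which is the rank $\delta$ of the free $Z_{\mathfrak q}$-module $O$.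
\end{proof}

We return to $U$. As $Z$ is a domain integral over the normal domain $Z_0$, incomparability and going-down give $\operatorname{ht}\mathfrak q=\operatorname{ht}(\mathfrak q\cap Z_0)$ for every prime $\mathfrak q$ of $Z$. Hence:
\begin{equation}\label{eq:over}
\begin{array}{l}
\text{for a height one prime $\mathfrak p_0$ of $Z_0$, the maximal ideals of $(Z_0\setminus\mathfrak p_0)^{-1}Z$ come from}\\
\text{height one primes of $Z$, and every height one prime of $Z$ lies over some $\mathfrak p_0$.}
\end{array}
\end{equation}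
For a height one prime $\mathfrak q$ of $Z$ put $P(\mathfrak q)=U\cap J_{\mathfrak q}$.

\begin{proposition}\label{prop:primes}
Let $\mathfrak q,\mathfrak q'$ denote height one primes of $Z$.
\begin{enumerate}
\item[(a)] $aU=\bigcap_{\mathfrak q}aU_{\mathfrak q}$ for every $0\ne a\in D$.
\item[(b)] $P(\mathfrak q)$ is a prime of $U$ with $P(\mathfrak q)\cap Z=\mathfrak q$, $P(\mathfrak q)U_{\mathfrak q}=J_{\mathfrak q}$, and $P(\mathfrak q)U_{\mathfrak q'}=U_{\mathfrak q'}$ for $\mathfrak q'\ne\mathfrak q$.
\item[(c)] $P(\mathfrak q)$ is the only prime of $U$ whose intersection with $Z$ is $\mathfrak q$.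
\item[(d)] The height one primes of $U$ are exactly the $P(\mathfrak q)$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) It suffices to take $a=1$. Since $U$ is free over the normal domain $Z_0$, it is the intersection of the $U_{\mathfrak p_0}$ with $\operatorname{ht}\mathfrak p_0=1$. A torsion-free module $X$ over a domain is the intersection of its localizations at the maximal ideals, because for $x$ in that intersection the ideal $\{z:zx\in X\}$ lies in no maximal ideal. By \eqref{eq:over}, $U_{\mathfrak p_0}=\bigcap_{\mathfrak q\supset\mathfrak p_0}U_{\mathfrak q}$.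

(b) If $AB\subset P(\mathfrak q)$, then $AU_{\mathfrak q}\cdot BU_{\mathfrak q}\subset J_{\mathfrak q}$, so $A$ or $B$ lies in $J_{\mathfrak q}$. The proper ideal $J_{\mathfrak q}\cap Z_{\mathfrak q}$ of $Z_{\mathfrak q}$ contains $\mathfrak q$, which gives the first equation. The second holds for any ideal of a central localization, and the third because $P(\mathfrak q)\supset\mathfrak q\not\subset\mathfrak q'$.

(c) Let $P'$ be prime with $P'\cap Z=\mathfrak q$. If $z\in Z\setminus\mathfrak q$ and $zu\in P'$, then $zU\cdot UuU\subset P'$, so $u\in P'$. Hence $P'=U\cap P'U_{\mathfrak q}$. If $A,B$ are ideals of $U_{\mathfrak q}$ with $AB\subset P'U_{\mathfrak q}$, then $(A\cap U)(B\cap U)\subset P'$; so $P'U_{\mathfrak q}$ is a nonzero prime of $U_{\mathfrak q}$, that is, $J_{\mathfrak q}$.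

(d) If $0\ne P'\subset P(\mathfrak q)$ is prime, then $P'\cap Z$ is a prime of $Z$, nonzero by \eqref{eq:meets} and contained in $\mathfrak q$. So $P'\cap Z=\mathfrak q$ and $P'=P(\mathfrak q)$ by (c). Conversely let $P$ be a height one prime, $0\ne z\in P\cap Z$, and $\mathfrak q_1,\dots,\mathfrak q_r$ the height one primes of $Z$ containing $z$. Write $zU_{\mathfrak q_i}=J_{\mathfrak q_i}^{\,n_i}$. By (a), $P\supset zU=U\cap\bigcap_izU_{\mathfrak q_i}\supset\prod_iP(\mathfrak q_i)^{n_i}$. So $P\supset P(\mathfrak q_i)$ for some $i$, and $P=P(\mathfrak q_i)$ by minimality.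
\end{proof}

\section{The $\delta$-th power of a height one prime}\label{sec:torsion}

From here to the end of Section~\ref{sec:end} we fix a height one prime $P=P(\mathfrak q)$ of $U$ and its \emph{Rees module}
$$M=\bigoplus_{n\ge0}(P\cap U_{\le n})\,t^n=R\cap P[t^{\pm1}],$$
a graded ideal of $R$ with $M[t^{-1}]=P[t^{\pm1}]$. Since $R/M$ embeds in $(U/P)[t^{\pm1}]$, it has no $t$-torsion. Hence
\begin{equation}\label{eq:M}
M\cap t^nR=t^nM,\qquad M/tM=\operatorname{gr}P\subset S .
\end{equation}

\begin{lemma}\label{lem:ffr}
There is an exact sequence of left $U$-modules $0\to U^{n_N}\to\dots\to U^{n_0}\to P\to0$ with all $n_i$ finite, and $\sum_i(-1)^in_i=1$.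
\end{lemma}

\begin{proof}
Let $R_+=\bigoplus_{n>0}R_n$. As $R$ is noetherian with $R_0=F$, the graded left module $M$ has a minimal graded free resolution $G_\bullet$: the $G_i$ are finitely generated graded free modules and the differential maps $G_i$ into $R_+G_{i-1}$. If a central element $r$ acts injectively on $M$ and on the $G_i$, the homology sequence of $0\to G_\bullet\xrightarrow{\,r\,}G_\bullet\to G_\bullet/rG_\bullet\to0$ shows that $G_\bullet/rG_\bullet$ is a resolution of $M/rM$.

For $r=t$ we get a minimal graded free resolution of $\operatorname{gr}P$ over $S$. By minimality the rank of $G_i$ is $\dim_F\operatorname{Tor}^S_i(\operatorname{gr}P,F)$, which is $0$ for $i>N$ by Hilbert's syzygy theorem.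

The element $r=t-1$ acts injectively on every graded module: in $tm=m$ the lowest component of $m$ must vanish. Applied to $R/M$ this gives $M\cap(t-1)R=(t-1)M$, so $M/(t-1)M$ is the image $P$ of $M$ in $U$. Thus $G_\bullet/(t-1)G_\bullet$ is the required resolution. Tensoring with $K$ over $Z$ turns $P$ into $D$ by \eqref{eq:meets}, so $\sum(-1)^in_i\delta=\delta$.
\end{proof}

To take the determinant of this resolution over $Z$, recall the class of a module. Let $X$ be a finitely generated torsion-free $Z$-module of rank $r$ and $0\ne\omega\in\bigwedge^r_K(X\otimes K)$. For each height one prime $\mathfrak q'$ the module $X_{\mathfrak q'}$ is free over the discrete valuation ring $Z_{\mathfrak q'}$, so $\bigwedge^rX_{\mathfrak q'}=(\mathfrak q'Z_{\mathfrak q'})^{v_{\mathfrak q'}}\omega$ with $v_{\mathfrak q'}\in\mathbb Z$. Almost all $v_{\mathfrak q'}$ vanish: after inverting a suitable $0\ne z\in Z$, $X$ becomes free and $\omega$ generates its top exterior power. Changing $\omega$ changes $\sum v_{\mathfrak q'}\mathfrak q'$ by a principal divisor, so its class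 $\operatorname{cl}(X)\in\mathrm{Cl}(Z)$ is well defined. It is additive on short exact sequences of torsion-free modules, since these split at each $\mathfrak q'$ and one can take the product of the two forms. If $X'\subset X$ have the same rank, elementary divisors over $Z_{\mathfrak q'}$ give
\begin{equation}\label{eq:cl}
\operatorname{cl}(X')=\operatorname{cl}(X)+\sum_{\mathfrak q'}\operatorname{length}\big((X/X')_{\mathfrak q'}\big)\,[\mathfrak q'].
\end{equation}

\begin{proposition}\label{prop:torsion}
There is $c\in Z$ with $cU_{\mathfrak q'}=(PU_{\mathfrak q'})^{\delta}$ for all height one primes $\mathfrak q'$ of $Z$.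
\end{proposition}

\begin{proof}
The images of the maps in Lemma~\ref{lem:ffr} are torsion-free over $Z$, so additivity gives $\operatorname{cl}(P)=\sum(-1)^in_i\operatorname{cl}(U)=\operatorname{cl}(U)$. By Proposition~\ref{prop:primes}(b), $(U/P)_{\mathfrak q}=U_{\mathfrak q}/J_{\mathfrak q}$ and $(U/P)_{\mathfrak q'}=0$ for $\mathfrak q'\ne\mathfrak q$, so \eqref{eq:cl} gives $\operatorname{cl}(P)=\operatorname{cl}(U)+\ell_{\mathfrak q}[\mathfrak q]$. Hence $\ell_{\mathfrak q}[\mathfrak q]=0$: there is $c\in K^*$ with divisor $\ell_{\mathfrak q}\,\mathfrak q$, and $c\in\bigcap_{\mathfrak q'}Z_{\mathfrak q'}=Z$. Then $cU_{\mathfrak q}=\mathfrak q^{\ell_{\mathfrak q}}U_{\mathfrak q}=J_{\mathfrak q}^{\,e_{\mathfrak q}\ell_{\mathfrak q}}=J_{\mathfrak q}^{\,\delta}$ by Lemma~\ref{lem:el}, and $cU_{\mathfrak q'}=U_{\mathfrak q'}=PU_{\mathfrak q'}$ for $\mathfrak q'\ne\mathfrak q$.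
\end{proof}

In Example~\ref{ex:two}, $\delta=p^2$; for $P=xU$ the quotient $U_{\mathfrak q}/J_{\mathfrak q}=F(h)$ has degree $\ell_{\mathfrak q}=p$ over $F(h^p-h)$, and $c=x^{p^2}$.

\section{Sections off the defect locus}\label{sec:cech}

Let $f$ be the greatest common divisor in $S$ of the elements of $\operatorname{gr}P$. It is homogeneous, of degree $\nu$ say, and
$$\operatorname{gr}P=f\,\mathfrak d$$
with $\mathfrak d$ a homogeneous ideal whose elements have greatest common divisor $1$. Let $d_1,\dots,d_r$ be nonzero homogeneous generators of $\mathfrak d$, and let $b_i\in C$ be a homogeneous lift of $d_i^{\,q}\in\bar C$. Passing to $q$-th powers lets us invert $d_i$ by inverting a \emph{central} element of $R$. For a $C$-module $X$ put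
$$\Gamma(X)=\Big\{(\xi_i)\in\prod_iX_{b_i}\ :\ \xi_i=\xi_j\text{ in }X_{b_ib_j}\text{ for all }i,j\Big\},$$
the sections of $X$ over the open set where some $b_i$ is invertible. The functor $\Gamma$ is left exact, there is a natural map $X\to\Gamma(X)$, and $\Gamma(X)$ is graded if $X$ is. Put $S_{[i]}=S_{b_i}=S[d_i^{-1}]$ and $S_{[ij]}=S_{b_ib_j}=S[(d_id_j)^{-1}]$.

\begin{lemma}\label{lem:gamma}
The map $R/t^kR\to\Gamma(R/t^kR)$ is an isomorphism for all $k\ge1$. Moreover $(M/tM)_{b_i}=fS_{[i]}$, $(M/tM)_{b_ib_j}=fS_{[ij]}$, and $\Gamma(M/tM)=fS$.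
\end{lemma}

\begin{proof}
We have $\Gamma(S)=\bigcap_iS_{[i]}\subset\operatorname{Frac}S$. A prime factor of the denominator of a reduced fraction in $\bigcap S_{[i]}$ divides every $d_i$, and there is none; so $\Gamma(S)=S$. For $k>1$ apply $\Gamma$ to $0\to R/t^{k-1}R\xrightarrow{\,t\,}R/t^kR\to S\to0$. An element of $\Gamma(R/t^kR)$ has an image in $\Gamma(S)=S$; subtracting a lift of it to $R/t^kR$, we land in $\Gamma(R/t^{k-1}R)=R/t^{k-1}R$. This gives surjectivity, and injectivity follows from injectivity for the outer terms. Finally $d_i\in\mathfrak d$ is a unit of $S_{[i]}$, so $(f\mathfrak d)_{b_i}=fS_{[i]}$, likewise for $b_ib_j$, and $\bigcap fS_{[i]}=fS$.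
\end{proof}

So $f$ is a section of $M/tM$ in the sense of $\Gamma$, and $\mathfrak d=S$ if and only if it comes from $M/tM$ itself.

\subsection*{Localizing along $t=0$}
A lift of $f$ to $M_{b_i}$ generates $M_{b_i}$ modulo $t$, but Nakayama's lemma does not apply, since $t$ is not in the radical of $R_{b_i}$. We invert more elements; the resulting rings play the role of the power series rings in the model. For $b\in C\setminus tC$ let
$$T_b=\{e\in C: e\equiv b^k \bmod tC\text{ for some }k\ge0\},$$
a multiplicative set that is disjoint from the prime ideal $tC$. Write $C_{[i]},R_{[i]},M_{[i]}$ for the localizations of $C,R,M$ at $T_{b_i}$, and $C_{[ij]},R_{[ij]},M_{[ij]}$ for those at $T_{b_ib_j}$. These rings are domains and are no longer graded, but their quotients by powers of $t$ are.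

\begin{lemma}\label{lem:loc}
Let $b,b'\in C\setminus tC$, and let $R'=T_b^{-1}R$, $M'=T_b^{-1}M$.
\begin{enumerate}
\item[(a)] $tR'$ lies in the Jacobson radical of $R'$.
\item[(b)] $R'/t^kR'=(R/t^kR)_b$ and $M'/t^kM'=(M/t^kM)_b$.
\item[(c)] $R'\subset T_{bb'}^{-1}R$. In particular $R_{[i]},R_{[j]}\subset R_{[ij]}$.
\item[(d)] $[R',R']\subset tR'$ and $tR'\cap M'=tM'$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $e\in T_b$ and $y\in C$ we have $1+ty/e=(e+ty)/e$ with $e+ty\in T_b$; so $t$ lies in the radical of $C'=T_b^{-1}C$. A simple $R'$-module $E$ is finite over $C'$, so the submodule $tE$ is proper by Nakayama's lemma, and $tE=0$.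
(b) If $t^kX=0$, then $e=b^l+ty\in T_b$ acts on $X_b$ as an automorphism plus a commuting nilpotent map. So $T_b^{-1}X=T_b^{-1}(X_b)=X_b$.
(c) If $e\equiv b^k$, then $eb'^k\in T_{bb'}$ and $e^{-1}=b'^k(eb'^k)^{-1}$.
(d) The denominators are central, and localization is exact; use $[R,R]\subset tR$ and \eqref{eq:M}.
\end{proof}

\subsection*{Two lemmas on $p$-th powers}
The first is the injectivity of Frobenius on \v{C}ech classes. In the model it was read off from monomials; in general one uses a splitting, which exists over any field $F$, perfect or not.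

\begin{lemma}\label{lem:frob}
Let $m$ be a power of $p$, and let $\gamma_{ij}\in S_{[ij]}$ be homogeneous of degree $-n$. If $\gamma_{ij}^m=v_j-v_i$ for all $i,j$ with $v_i\in S_{[i]}$, then $\gamma_{ij}=w_j-w_i$ for all $i,j$ with $w_i\in S_{[i]}$ homogeneous of degree $-n$.
\end{lemma}

\begin{proof}
For a ring $A$ let $A^m=\{a^m\}$. The ring $S$ is free over $S^m=F^m[x_1^m,\dots,x_N^m]$ on the products of a basis of $F$ over $F^m$ containing $1$ with the monomials $x^\alpha$, $0\le\alpha_i<m$. The coordinate of $1$ is an $S^m$-linear map $\varrho\colon S\to S^m$ with $\varrho(1)=1$. Every element of $\operatorname{Frac}S$ has a denominator in $S^m$, so $\varrho$ extends to a $(\operatorname{Frac}S)^m$-linear map $\operatorname{Frac}S\to(\operatorname{Frac}S)^m$, and $\varrho(u/d_i^{\,mk})=\varrho(u)/d_i^{\,mk}\in(S_{[i]})^m$ for $u\in S$. Write $\varrho(v_i)=w_i^m$ with $w_i\in S_{[i]}$. Then $\gamma_{ij}^m=\varrho(\gamma_{ij}^m)=w_j^m-w_i^m$, so $(\gamma_{ij}-w_j+w_i)^m=0$ and $\gamma_{ij}=w_j-w_i$. Replace the $w_i$ by their components of degree $-n$.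
\end{proof}

The second lemma replaces the identity $(1+t^ng)^m=1+t^{nm}g^m$ when the factors are twisted by the powers of an automorphism close to the identity.

\begin{lemma}\label{lem:twisted}
Let $B$ be a ring with $pB=0$, $t\in B$ a central non-zero-divisor, $n\ge1$, and $\theta$ an automorphism of $B$ with $\theta(t)=t$ and $\theta\equiv\mathrm{id}\bmod t^{n+1}B$. Let $m$ be a power of $p$, $g\in B$ and $\eta=1+t^ng$. Then
$$\theta^{m-1}(\eta)\cdots\theta(\eta)\,\eta\equiv1+t^{nm}g^m\pmod{t^{nm+1}B}.$$
\end{lemma}

Write $\theta=1+t^{n+1}\partial$ with $\partial\colon B\to B$ additive; it commutes with multiplication by $t$ because $\theta(t)=t$. The case $m=p=3$ shows what happens. For $k\le2$ we have $\theta^k(\eta)=1+t^ng+k\,t^{2n+1}\partial g+\binom k2t^{3n+2}\partial^2g$, and modulo $t^{3n+1}$ the product is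
$$1+3t^ng+3t^{2n}g^2+(0+1+2)\,t^{2n+1}\partial g+t^{3n}g^3 .$$
The one new term of low order has coefficient $\binom32$, which vanishes too.

\begin{proof}
We have $\theta^k=\sum_l\binom kl t^{(n+1)l}\partial^l$. Expanding the product of the factors $1+t^n\theta^k(g)$, $k=m-1,\dots,0$, gives $1$ plus the finite sum
$$\sum_{a=1}^m\ \sum_{l_1,\dots,l_a\ge0}c_{a,l}\;t^{\,na+(n+1)|l|}\;\partial^{l_1}(g)\cdots\partial^{l_a}(g),\qquad c_{a,l}=\sum_{m>k_1>\dots>k_a\ge0}\ \prod_{i=1}^a\binom{k_i}{l_i},$$
where $|l|=\sum l_i$. A polynomial $\phi\in\mathbb Q[X]$ of degree $\le d$ with integer values on the nonnegative integers is a $\mathbb Z$-combination of the $\binom Xi$, $0\le i\le d$, and $\sum_{0\le k<X}\binom ki=\binom X{i+1}$. So $\sum_{0\le k<X}\phi(k)$ is a $\mathbb Z$-combination of the $\binom Xi$, $1\le i\le d+1$. Sum over $k_a$, multiply by $\binom{k_{a-1}}{l_{a-1}}$, sum over $k_{a-1}$, and so on: each step adds $l_i+1$ to the degree bound, and $c_{a,l}$ is a $\mathbb Z$-combination of the $\binom mi$ with $1\le i\le a+|l|$. Since $p\mid\binom mi$ for $1\le i<m$,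 only terms with $a+|l|\ge m$ survive. For these the exponent of $t$ is $n(a+|l|)+|l|\ge nm+|l|$, which exceeds $nm$ unless $|l|=0$ and $a=m$. That term is $t^{nm}g^m$, with $c_{m,0}=1$.
\end{proof}

If we only knew $\theta\equiv\mathrm{id}\bmod t$, the term with $a=1$, $l_1=m-1$, whose coefficient is $\binom mm=1$, would have exponent $n+m-1\le nm$, and the proof would break down. This is why the next section works to improve the congruence from $t$ to $t^{n+1}$.

\section{Lifting $f$ to all orders}\label{sec:lift}

\begin{proposition}\label{prop:lift}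
There are homogeneous elements $s^{(n)}\in\Gamma(M/t^nM)$ of degree $\nu$, $n\ge1$, with $s^{(1)}=f$ and $s^{(n+1)}\mapsto s^{(n)}$.
\end{proposition}

The proof occupies this section. Let $n\ge1$ and suppose $s^{(1)},\dots,s^{(n)}$ are constructed.

\subsection*{Local generators and the obstruction}
Choose homogeneous $s_i\in M_{b_i}$ of degree $\nu$ lifting the $i$-th component of $s^{(n)}$. Let $R'$ be $R_{[i]}$ or $R_{[ij]}$, and let $M'$, $C'$ be the corresponding localizations. By Lemmas~\ref{lem:gamma} and \ref{lem:loc}(b), $\bar s_i=f$ generates $M'/tM'$ over $R'/tR'$. By Lemma~\ref{lem:loc}(a) and Nakayama's lemma on either side,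
\begin{equation}\label{eq:gen}
M'=s_iR'=R's_i .
\end{equation}
Since $R'$ is a domain, $rs_i=s_i\sigma_i(r)$ defines an automorphism $\sigma_i$ of $R'$, and the one on $R_{[ij]}$ extends the one on $R_{[i]}$. It fixes $C'$, and $\sigma_i\equiv\mathrm{id}\bmod t$ because $s_i(\sigma_i(r)-r)=[r,s_i]\in tR'\cap M'=ts_iR'$ by Lemma~\ref{lem:loc}(d).

As $s^{(n)}\in\Gamma(M/t^nM)$, we have $s_j-s_i\in t^nM_{[ij]}=t^ns_iR_{[ij]}$. So
\begin{equation}\label{eq:trans}
s_j=s_i\eta_{ij},\qquad\eta_{ij}=1+t^ng_{ij},\qquad g_{ij}\in R_{[ij]},
\end{equation}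
and $\eta_{ij}$ is a unit by Lemma~\ref{lem:loc}(a). Multiplication by $t^n$ is an injective map $M/tM\to M/t^{n+1}M$ of degree $n$, and in $(M/t^{n+1}M)_{b_ib_j}$ equation \eqref{eq:trans} reads
\begin{equation}\label{eq:obstr}
s_j-s_i=t^nf\bar g_{ij},\qquad\bar g_{ij}\in S_{[ij]}.
\end{equation}
The left side is homogeneous of degree $\nu$, so $\bar g_{ij}$ is homogeneous of degree $-n$. We must write $\bar g_{ij}=w_j-w_i$.

\subsection*{The character $\lambda$}
The automorphisms $\sigma_i$ are only locally defined, but to order $t^{n+1}$ they glue, and the grading leaves them almost no freedom.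

\begin{lemma}\label{lem:lambda}
There is a linear form $\lambda\colon L\to F$ with $\lambda([L,L])=0$ such that $\sigma_i(\tilde x)\equiv\tilde x+\lambda(x)t \pmod{t^{n+1}R_{[i]}}$ for all $i$ and all $x\in L$.
\end{lemma}

\begin{proof}
By \eqref{eq:trans}, $\sigma_j(r)=\eta_{ij}^{-1}\sigma_i(r)\eta_{ij}=\sigma_i(r)+t^n\eta_{ij}^{-1}[\sigma_i(r),g_{ij}]$, and the commutator lies in $tR_{[ij]}$. So $\sigma_j\equiv\sigma_i\bmod t^{n+1}$ on $R_{[ij]}$. Fix $x\in L$. By \eqref{eq:gen}, $r\mapsto s_ir$ is a $C$-linear bijection $R_{[i]}\to M_{[i]}$; it induces a bijection $(R/t^{n+1}R)_{b_i}\to(M/t^{n+1}M)_{b_i}$, homogeneous of degree $\nu$, that sends $\sigma_i(\tilde x)$ to the element $\tilde xs_i$ of degree $\nu+1$. So the classes of the $\sigma_i(\tilde x)$ form an element of degree $1$ of $\Gamma(R/t^{n+1}R)=R/t^{n+1}R$. As $n+1\ge2$, the degree $1$ part of this ring is $R_1=\tilde L\oplus Ft$, and our element is congruent to $\tilde x$ modulo $t$. So it is $\tilde x+\lambda(x)t$, with $\lambda$ linear since $\sigma_i$ is $F$-linear.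

Write $\sigma_i(\tilde x)=\tilde x+\lambda(x)t+t^2\mu(x)$ with $\mu(x)\in R_{[i]}$. As $t$ is central and commutators lie in $tR_{[i]}$,
$$[\sigma_i(\tilde x),\sigma_i(\tilde y)]=[\tilde x,\tilde y]+t^2[\tilde x,\mu(y)]+t^2[\mu(x),\tilde y]+t^4[\mu(x),\mu(y)]\equiv t\,\widetilde{[x,y]}\pmod{t^3},$$
while the left side equals $\sigma_i(t\,\widetilde{[x,y]})\equiv t\,\widetilde{[x,y]}+\lambda([x,y])t^2$. Hence $\lambda([x,y])\in F\cap tR_{[i]}=0$.
\end{proof}

For $P=xU$ in Example~\ref{ex:two} and the generator $\tilde x$, the relation $\tilde h\tilde x=\tilde x(\tilde h+t)$ gives $\lambda(h)=1$, the weight of $x$.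

Since $\lambda([L,L])=0$, the map $x\mapsto x+\lambda(x)$ respects the relations of $U$ and defines an automorphism $\tau$ of $U$ with $\tau^p=\mathrm{id}$. It preserves the filtration and induces the identity on $S$. Extended to $U[t^{\pm1}]$ by $\tau(t)=t$, it restricts to a graded automorphism of $R$ with $\tau(\tilde x)=\tilde x+\lambda(x)t$ and $\tau\equiv\mathrm{id}\bmod t$. From $\tilde z_i=\tilde x_i^{\,q}+\sum a_{ij}\tilde x_i^{\,p^j}t^{q-p^j}$ and $(\tilde x_i+\lambda(x_i)t)^{p^j}=\tilde x_i^{\,p^j}+\lambda(x_i)^{p^j}t^{p^j}$ we get $\tau(\tilde z_i)\in\tilde z_i+Ft^q$. So $\tau(C)=C$, $\tau$ is the identity on $C/tC$, $\tau(T_b)=T_b$, and $\tau$ acts on $R_{[i]}$ and $R_{[ij]}$, again with $\tau\equiv\mathrm{id}\bmod t$. For $R'=R_{[i]}$ or $R_{[ij]}$, the ring homomorphisms $R'\to R'/t^{n+1}R'$ induced by $\sigma_i$ and $\tau$ agree on $R_1$, hence on $R$, hence on the inverses of the denominators. Thus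
\begin{equation}\label{eq:sigmatau}
\sigma_i\equiv\tau\pmod{t^{n+1}}\quad\text{on }R_{[i]}\text{ and on }R_{[ij]}.
\end{equation}

\subsection*{The twisted norm}
The plain powers satisfy $s_j^m=s_i^m\sigma_i^{m-1}(\eta_{ij})\cdots\eta_{ij}$, where $\sigma_i$ is the identity only modulo $t$. By \eqref{eq:sigmatau} the automorphism $\tau^{-1}\sigma_i$ is the identity modulo $t^{n+1}$, and it appears if we replace the power by a $\tau$-twisted product. We do not know that $\tau(P)=P$, so the factors belong to the ideals $\tau^k(P)$, which have period $p$ in $k$. To have each of them occur $\delta$ times, as Proposition~\ref{prop:torsion} requires, put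
$$m=p\,\delta,\qquad A_i=s_i\,\tau(s_i)\cdots\tau^{m-1}(s_i)\in R_{[i]}.$$

\begin{lemma}\label{lem:norm}
$A_j=A_iE_{ij}$ with $E_{ij}\in R_{[ij]}$ and $E_{ij}\equiv1+t^{nm}g_{ij}^m\pmod{t^{nm+1}}$.
\end{lemma}

\begin{proof}
Work in the skew Laurent ring $R_{[ij]}[Y^{\pm1};\tau]$, where $Yr=\tau(r)Y$; it is free on the powers of $Y$, and $Y^m$ is central since $\tau^m=\mathrm{id}$. Put $W_i=s_iY$, $W_j=s_jY$. Moving all $Y$ to the right gives $W_i^m=A_iY^m$ and $W_j^m=A_jY^m$. Further $rW_i=s_i\sigma_i(r)Y=W_i\theta(r)$ with $\theta=\tau^{-1}\sigma_i$, and $W_j=s_i\eta_{ij}Y=W_i\eta$ with $\eta=\tau^{-1}(\eta_{ij})=1+t^ng$, $g=\tau^{-1}(g_{ij})\equiv g_{ij}\bmod t$. By induction on $k$, $(W_i\eta)^k=W_i^k\,\theta^{k-1}(\eta)\cdots\theta(\eta)\eta$, because $\eta W_i^{k-1}=W_i^{k-1}\theta^{k-1}(\eta)$. For $k=m$, cancel $Y^m$: $A_j=A_iE_{ij}$ with $E_{ij}=\theta^{m-1}(\eta)\cdots\eta$. By \eqref{eq:sigmatau}, Lemma~\ref{lem:twisted} applies.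
\end{proof}

\subsection*{The norm is a unit times a global central element}
With $c$ as in Proposition~\ref{prop:torsion}, let $\gamma=\prod_{k=0}^{p-1}\tau^k(c)\in Z$. Then $\tilde\gamma\in R$ is central and $\tilde\gamma\notin tR$.

\begin{lemma}\label{lem:unit}
$A_i=\tilde\gamma\,u_i$ with $u_i$ a unit of $R_{[i]}$.
\end{lemma}

\begin{proof}
Let $\Pi=P\,\tau(P)\cdots\tau^{m-1}(P)\subset U$ and $\Pi^*=M\,\tau(M)\cdots\tau^{m-1}(M)\subset R$. Since $\tau^k(M)[t^{-1}]=\tau^k(P)[t^{\pm1}]$, we have $\Pi^*[t^{-1}]=\Pi[t^{\pm1}]$.

The automorphism $\tau$ permutes the height one primes of $Z$ and the rings $U_{\mathfrak q'}$. Applying $\tau^k$ to Proposition~\ref{prop:torsion} gives $\tau^k(c)U_{\mathfrak q'}=(\tau^k(P)U_{\mathfrak q'})^\delta$ for all $\mathfrak q'$. Nonzero ideals of $U_{\mathfrak q'}$ commute by Proposition~\ref{prop:local}, and each residue class modulo $p$ occurs $\delta$ times among $0,\dots,m-1$. Hence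
$$\Pi U_{\mathfrak q'}=\prod_{k=0}^{p-1}\big(\tau^k(P)U_{\mathfrak q'}\big)^\delta=\gamma U_{\mathfrak q'} .$$
So $\Pi\subset\gamma U$ by Proposition~\ref{prop:primes}(a), and $\gamma U/\Pi$ vanishes at all height one primes of $Z$, hence by \eqref{eq:over} at all height one primes of $Z_0$. Its annihilator $\mathfrak a\subset Z_0$ therefore lies in no prime of height at most one. Two consequences:
\begin{enumerate}
\item[(i)] $\Pi^*\subset\tilde\gamma R$. Indeed $\Pi^*\subset R\cap\tilde\gamma R[t^{-1}]$; and if $\tilde\gamma r\in t^kR$ with $r\in R$, $k\ge1$, then $\bar r=0$ in the domain $S$, so $r\in tR$, and by induction $r\in t^kR$.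
\item[(ii)] $\Pi^*_{\mathfrak n}=\tilde\gamma R_{\mathfrak n}$ for every height one prime $\mathfrak n\not\ni t$ of $C$. Indeed $\tilde\gamma R[t^{-1}]/\Pi^*[t^{-1}]=(\gamma U/\Pi)[t^{\pm1}]$ is killed by $\mathfrak a$. The prime $\mathfrak n'=\mathfrak nC[t^{-1}]$ of $Z_0[t^{\pm1}]$ has height one, and so $\mathfrak n'\cap Z_0$ has height at most one, since a chain of primes in $\mathfrak n'\cap Z_0$ extends to a chain of the same length in $\mathfrak n'$. Hence $\mathfrak a\not\subset\mathfrak n'$.
\end{enumerate}
Apply $\tau^k$ to \eqref{eq:gen}: since $\tau(T_{b_i})=T_{b_i}$, the element $\tau^k(s_i)$ generates $T_{b_i}^{-1}\tau^k(M)$ on both sides. Therefore $A_iR_{[i]}=T_{b_i}^{-1}\Pi^*$, and (i) gives $A_i=\tilde\gamma u_i$ with $u_i\in R_{[i]}$.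

Let $\Delta\in C_{[i]}$ be the determinant of left multiplication by $u_i$ on the finite free $C_{[i]}$-module $R_{[i]}$. We show that $\Delta$ lies in no height one prime of $C_{[i]}$. Such a prime comes from a height one prime $\mathfrak n$ of $C$. If $t\notin\mathfrak n$, then (ii) gives $\tilde\gamma u_iR_{\mathfrak n}=\tilde\gamma R_{\mathfrak n}$, so multiplication by $u_i$ is onto $R_{\mathfrak n}$ and $\Delta$ is a unit of $C_{\mathfrak n}$. If $t\in\mathfrak n$, then $\mathfrak n=tC$. Modulo $t$ we have $\bar\gamma\,\bar u_i=\bar A_i=f^m\ne0$, so multiplication by $\bar u_i$ on the domain $S_{[i]}$ is injective; as $S_{[i]}$ is finite free over the domain $C_{[i]}/tC_{[i]}$, the determinant $\bar\Delta$ is nonzero. In particular $\Delta\ne0$, and by Krull's principal ideal theorem a nonzero nonunit of a noetherian domain lies in a height one prime. So $\Delta$ is a unit, $u_iv=1$ for some $v\in R_{[i]}$, and $u_i(vu_i-1)=0$ gives $vu_i=1$.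
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:lift}]
We now follow the model. By Lemmas~\ref{lem:norm} and \ref{lem:unit}, $u_j=u_iE_{ij}$ in $R_{[ij]}$. So the $u_i$ agree modulo $t^{nm}$ and define an element of $\Gamma(R/t^{nm}R)=R/t^{nm}R$. Let $u\in R$ be a lift. Then $u\equiv u_i\bmod t^{nm}R_{[i]}$, so $u$ is a unit of $R_{[i]}$ by Lemma~\ref{lem:loc}(a), and $u^{-1}u_i=1+t^{nm}v_i$ with $v_i\in R_{[i]}$. From $u^{-1}u_j=u^{-1}u_iE_{ij}$ we get
$$1+t^{nm}v_j\equiv(1+t^{nm}v_i)(1+t^{nm}g_{ij}^m)\equiv1+t^{nm}(v_i+g_{ij}^m)\pmod{t^{nm+1}},$$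
that is, $\bar g_{ij}^{\,m}=\bar v_j-\bar v_i$ in $S_{[ij]}$. As $m$ is a power of $p$, Lemma~\ref{lem:frob} gives $\bar g_{ij}=w_j-w_i$ with $w_i\in S_{[i]}$ homogeneous of degree $-n$. Put $s_i'=s_i-t^nfw_i\in(M/t^{n+1}M)_{b_i}$, where $fw_i\in(M/tM)_{b_i}$. By \eqref{eq:obstr}, $s_j'-s_i'=t^nf(\bar g_{ij}-w_j+w_i)=0$. So $s^{(n+1)}=(s_i')_i$ lies in $\Gamma(M/t^{n+1}M)$, is homogeneous of degree $\nu$, and maps to $s^{(n)}$.
\end{proof}

\section{Extension across codimension two and the proof of Theorem~\ref{thm:A}}\label{sec:end}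

It remains to deduce $f\in M/tM$ from the existence of the lifts. The obstruction lies in a local cohomology module, and the lifts make it divisible by every power of $t$. We recall the facts needed. Let $(A,\mathfrak m)$ be a noetherian local ring, and let $H^i_{\mathfrak m}$ be the right derived functors of $X\mapsto\{\xi\in X:\mathfrak m^k\xi=0\text{ for some }k\}$.
\begin{enumerate}
\item[(L1)] If $\mathfrak m$ is the radical of $(y_1,\dots,y_k)$, then $H^i_{\mathfrak m}(X)$ is the cohomology of the \v{C}ech complex $X\to\prod_iX_{y_i}\to\prod_{i<j}X_{y_iy_j}\to\cdots$, with $X$ in degree $0$.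
\item[(L2)] For $X\ne0$ finitely generated, $\operatorname{depth}X$ is the least $i$ with $H^i_{\mathfrak m}(X)\ne0$.
\item[(L3)] (Auslander--Buchsbaum) If $A$ is regular and $X\ne0$ finitely generated, then $\operatorname{pd}X+\operatorname{depth}X=\dim A=\operatorname{depth}A$.
\item[(L4)] (Local duality) If $A$ is regular of dimension $d$ and $X$ is finitely generated, then $H^i_{\mathfrak m}(X)\cong\operatorname{Hom}_A(\operatorname{Ext}_A^{d-i}(X,A),E)$, with $E$ the injective hull of $A/\mathfrak m$.
\end{enumerate}

\begin{lemma}\label{lem:depth}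
For every prime $\mathfrak n$ of $C$, $\operatorname{depth}M_{\mathfrak n}\ge\min(2,\operatorname{ht}\mathfrak n)$ over $C_{\mathfrak n}$.
\end{lemma}

\begin{proof}
As $M$ is torsion-free over $C$, we may assume $\operatorname{ht}\mathfrak n\ge2$, and $H^0_{\mathfrak n}(M_{\mathfrak n})=0$. Let $\mathfrak p_0=P\cap Z_0=\mathfrak q\cap Z_0$, a height one prime of the factorial ring $Z_0$, hence principal. Then $\mathfrak p_0[t^{\pm1}]$ is a nonzero principal prime of $Z_0[t^{\pm1}]=C[t^{-1}]$, so it has height one, and so has $\mathfrak n_0=C\cap\mathfrak p_0[t^{\pm1}]$. Central elements outside the prime $P$ act injectively on $U/P$, so $U/P$ embeds in a vector space $W$ over $\kappa=\operatorname{Frac}(Z_0/\mathfrak p_0)$. Thus $R/M\subset(U/P)[t^{\pm1}]$ embeds in the free $\kappa[t^{\pm1}]$-module $W[t^{\pm1}]$, on which every element of $C\setminus\mathfrak n_0$ acts through a nonzero element of $\kappa[t^{\pm1}]$, hence injectively. As $\mathfrak n\not\subset\mathfrak n_0$, we get $H^0_{\mathfrak n}((R/M)_{\mathfrak n})=0$. Also $H^1_{\mathfrak n}(R_{\mathfrak n})=0$,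 since $R_{\mathfrak n}$ is free over the regular ring $C_{\mathfrak n}$ of dimension $\ge2$. The sequence $H^0_{\mathfrak n}((R/M)_{\mathfrak n})\to H^1_{\mathfrak n}(M_{\mathfrak n})\to H^1_{\mathfrak n}(R_{\mathfrak n})$ gives $H^1_{\mathfrak n}(M_{\mathfrak n})=0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Proposition~\ref{prop:primes}(d) every height one prime is of the form $P=P(\mathfrak q)$ fixed above, and by Lemma~\ref{lem:symbol}(b) it suffices to show $\mathfrak d=S$. Suppose not, and let $\mathfrak p$ be a prime of $S$ minimal over $\mathfrak d$. Height one primes of $S$ are principal and $\mathfrak d$ has greatest common divisor $1$, so $h=\operatorname{ht}\mathfrak p\ge2$. Let $\mathfrak P$ be the preimage of $\mathfrak p$ under $C\to\bar C\subset S$, let $A=C_{\mathfrak P}$ with maximal ideal $\mathfrak m$, and $X=M_{\mathfrak P}$. The ring $A$ is regular, and $A/tA=\bar C_{\mathfrak p\cap\bar C}$ has dimension $h$ by \eqref{eq:homeo}; so $\dim A=h+1$. A prime of $A$ containing $t,b_1,\dots,b_r$ corresponds by \eqref{eq:homeo}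 to a prime $\mathfrak p'\subset\mathfrak p$ of $S$ containing all $d_i^{\,q}$, hence $\mathfrak d$; so $\mathfrak p'=\mathfrak p$. Thus $\mathfrak m$ is the radical of $(t,b_1,\dots,b_r)A$.

\emph{$H^1_{\mathfrak m}(X)=0$, and $H^2_{\mathfrak m}(X)$ is killed by a power of $t$.} The first claim is Lemma~\ref{lem:depth} with (L2). For the second let $\mathfrak n\ne\mathfrak m$ be a prime of $A$. Then $\dim A_{\mathfrak n}\le h$, and Lemma~\ref{lem:depth} with (L3) gives $\operatorname{pd}X_{\mathfrak n}\le\max(0,\dim A_{\mathfrak n}-2)\le h-2$. So the finitely generated module $\operatorname{Ext}_A^{h-1}(X,A)$ vanishes at all $\mathfrak n\ne\mathfrak m$ and is killed by a power of $\mathfrak m\ni t$. By (L4) with $d-2=h-1$, the same holds for $H^2_{\mathfrak m}(X)$.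

\emph{Connecting maps.} The sequences $0\to X\xrightarrow{t^n}X\to X/t^nX\to0$ give maps $\partial_n\colon H^1_{\mathfrak m}(X/t^nX)\to H^2_{\mathfrak m}(X)$, which are injective because $H^1_{\mathfrak m}(X)=0$. The diagram
$$\begin{array}{ccccccccc}
0&\to&X&\xrightarrow{\,t^{n+1}\,}&X&\to&X/t^{n+1}X&\to&0\\
&&\downarrow{\scriptstyle t}&&\|&&\downarrow&&\\
0&\to&X&\xrightarrow{\ t^{n}\ }&X&\to&X/t^{n}X&\to&0
\end{array}$$
commutes, so $\partial_n(\xi')=t\,\partial_{n+1}(\xi)$ whenever $\xi\in H^1_{\mathfrak m}(X/t^{n+1}X)$ has image $\xi'$ in $H^1_{\mathfrak m}(X/t^nX)$.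

\emph{Conclusion.} In the \v{C}ech complex of $X/t^nX$ for $t,b_1,\dots,b_r$ all terms in which $t$ is inverted vanish. So (L1) gives, naturally in $n$,
$$H^1_{\mathfrak m}(X/t^nX)=\operatorname{coker}\big(X/t^nX\to\Gamma(X/t^nX)\big).$$
Let $\xi_n$ be the class of the image of $s^{(n)}$ under $\Gamma(M/t^nM)\to\Gamma(X/t^nX)$. By Proposition~\ref{prop:lift}, $\xi_{n+1}\mapsto\xi_n$, so $\partial_1(\xi_1)=t^{n-1}\partial_n(\xi_n)=0$ for large $n$, and $\xi_1=0$. Now $X/tX=(f\mathfrak d)_{\mathfrak P}=f\mathfrak d_{\mathfrak p}$ by \eqref{eq:M} and \eqref{eq:homeo}, and all its localizations lie in $\operatorname{Frac}S$. So $\xi_1=0$ means $f\in f\mathfrak d_{\mathfrak p}$, that is, $1\in\mathfrak d_{\mathfrak p}$, contradicting $\mathfrak d\subset\mathfrak p$.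
\end{proof}

\begin{remark}
The hypothesis that $P$ has height one enters twice: in Proposition~\ref{prop:torsion} and in Lemma~\ref{lem:depth}. The lifts alone do not force $\mathfrak d=S$. Let $N\ge2$ and replace $P$ by the augmentation ideal $LU$. Then $f=1$, $\mathfrak d=(x_1,\dots,x_N)$ and $R/M=F[t]$. The $b_i$ have positive degree, so they act nilpotently on $F[t]/t^n$, and $(M/t^nM)_{b_i}=(R/t^nR)_{b_i}$. Hence $s^{(n)}=1$ lifts $f$ to all orders although $\mathfrak d\ne S$.
\end{remark}

\section{Perfect Lie algebras and the class group of the center}\label{sec:BC}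

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Weights vanish on $[L,L]=L$, so semi-invariants are central; this is the only use of the hypothesis. By Theorem~\ref{thm:A} every height one prime of $U$ is $aU$ with $a\in Z$. Let $\mathfrak q$ be a height one prime of $Z$ and $P(\mathfrak q)=aU$ with $a\in Z$. If $au\in Z$, then $u\in U\cap K=Z$; so $\mathfrak q=P(\mathfrak q)\cap Z=aZ$. A noetherian domain whose height one primes are principal is factorial.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
We identify $\Lambda$ with a class group of $U$. Let $\mathrm{Div}(U)$ be the free abelian group on the primes $P(\mathfrak q)$.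

\emph{Divisors.} For a semi-invariant $a$, $aU_{\mathfrak q}=U_{\mathfrak q}a$ is a nonzero ideal, say $J_{\mathfrak q}^{\,n_{\mathfrak q}}$. By \eqref{eq:meets} there is $0\ne z\in aU\cap Z$, and $n_{\mathfrak q}=0$ unless $z\in\mathfrak q$; so $\operatorname{div}(a)=\sum n_{\mathfrak q}P(\mathfrak q)\in\mathrm{Div}(U)$ is defined. A product of semi-invariants is a semi-invariant, weights add by the Leibniz rule, and divisors add because $abU_{\mathfrak q}=aU_{\mathfrak q}\cdot bU_{\mathfrak q}$. If $\operatorname{div}(a)=\operatorname{div}(b)$, then $aU=bU$ by Proposition~\ref{prop:primes}(a), so $a\in F^*b$.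

\emph{The weight map.} By Theorem~\ref{thm:A}, $P(\mathfrak q)=a_{\mathfrak q}U$ with $a_{\mathfrak q}$ a semi-invariant, of weight $\lambda_{\mathfrak q}$ say, and $\operatorname{div}(a_{\mathfrak q})=P(\mathfrak q)$ by Proposition~\ref{prop:primes}(b). Define the homomorphism $\mathrm{wt}\colon\mathrm{Div}(U)\to\operatorname{Hom}_F(L,F)$ by $P(\mathfrak q)\mapsto\lambda_{\mathfrak q}$. A semi-invariant $a$ with divisor $\sum n_{\mathfrak q}P(\mathfrak q)$ is a scalar multiple of $\prod a_{\mathfrak q}^{n_{\mathfrak q}}$, taken in any order, so $\mathrm{wt}(\operatorname{div}a)$ is the weight of $a$. Thus $\Lambda$ lies in the image of $\mathrm{wt}$. Conversely, since $p\lambda_{\mathfrak q}=0$, an element of the image is $\sum n_{\mathfrak q}\lambda_{\mathfrak q}$ with $0\le n_{\mathfrak q}<p$, the weight of $\prod a_{\mathfrak q}^{n_{\mathfrak q}}$. So $\Lambda$ is the image of $\mathrm{wt}$, a group with $p\Lambda=0$.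

\emph{Finiteness.} Semi-invariants $a_1,\dots,a_k$ of distinct weights $\lambda_1,\dots,\lambda_k$ are linearly independent over $K$. Otherwise take a shortest relation $\sum\kappa_ia_i=0$, with terms renumbered so that $\kappa_1,\kappa_2\neq0$, choose $x$ with $\lambda_1(x)\ne\lambda_2(x)$, and apply the $K$-linear map $\operatorname{ad}x-\lambda_1(x)$ of $D$ to get a shorter one. Hence $|\Lambda|\le\delta$.

\emph{The kernel.} Let $\iota\colon\mathrm{Div}(Z)\to\mathrm{Div}(U)$ send $\mathfrak q$ to $e_{\mathfrak q}P(\mathfrak q)$. It is injective with cokernel $\bigoplus_{\mathfrak q}\mathbb Z/e_{\mathfrak q}$, and for $0\ne z\in Z$ it sends the divisor of $z$ to $\operatorname{div}(z)$. So the image $\mathrm{PDiv}$ of the principal divisors of $Z$ consists of the $\operatorname{div}(z)-\operatorname{div}(z')$ with $0\neq z,z'\in Z$, and $\mathrm{PDiv}\subset\ker\mathrm{wt}$. Conversely, every element of $\mathrm{Div}(U)$ is $\operatorname{div}(a)-\operatorname{div}(b)$ with $a,b$ products of the $a_{\mathfrak q}$. If it has weight $0$, then $a$ and $b$ have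 the same weight, $ab^{p-1}$ and $b^p$ have weight $0$ and so are central, and the element equals $\operatorname{div}(ab^{p-1})-\operatorname{div}(b^p)\in\mathrm{PDiv}$. Thus $\Lambda\cong\mathrm{Div}(U)/\mathrm{PDiv}$, and dividing the first two terms of $0\to\mathrm{Div}(Z)\to\mathrm{Div}(U)\to\bigoplus\mathbb Z/e_{\mathfrak q}\to0$ by the principal divisors gives the exact sequence of the theorem.

\emph{Consequences.} As $p\Lambda=0$, each $\mathbb Z/e_{\mathfrak q}$ is killed by $p$, so $e_{\mathfrak q}\in\{1,p\}$; as $\Lambda$ is finite, only finitely many $e_{\mathfrak q}$ equal $p$. Hence $|\Lambda|=|\mathrm{Cl}(Z)|\,p^\rho$, and $Z$ is factorial if and only if $\mathrm{Cl}(Z)=0$, if and only if $|\Lambda|=p^\rho$. If every $P(\mathfrak q)$ is generated by a central element, then $a_{\mathfrak q}$ is a scalar multiple of it, so all $\lambda_{\mathfrak q}=0$ and $\Lambda=0$. Conversely, if $\Lambda=0$, then all $a_{\mathfrak q}$ are central.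
\end{proof}

\begin{thebibliography}{1}

\bibitem{CSC}
\emph{On the center and semi-center of enveloping algebras in prime characteristic},
\texttt{http://oa.las.ac.cn/oainone/service/workdown/RO202412260018971WH}.

\end{thebibliography}
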